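# Fixed braids of a complex reflection group under normalizing automorphisms

## 1. Theorem A: every fixed braid comes from the fixed locus

**Theorem A.** Let $V$ be a finite-dimensional complex vector space, $G\subset \mathrm{GL}(V)$ a finite complex reflection group, and $V^{\mathrm{reg}}$ the complement in $V$ of the union of the reflecting hyperplanes of $G$. Let $\phi\in N_{\mathrm{GL}(V)}(G)$ and let $\zeta$ be a root of unity. Put $V(\phi,\zeta)=\ker(\phi-\zeta)$ and $V(\phi,\zeta)^{\mathrm{reg}}=V(\phi,\zeta)\cap V^{\mathrm{reg}}$, and assume that $\phi$ is $\zeta$-regular, that is, $V(\phi,\zeta)^{\mathrm{reg}}\neq\emptyset$. Let $G(\phi,\zeta)=C_G(\phi)$, choose $x_0\in V(\phi,\zeta)^{\mathrm{reg}}$, and put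
$$B(\phi,\zeta)=\pi_1\big(V(\phi,\zeta)^{\mathrm{reg}}/G(\phi,\zeta),x_0\big),\qquad B=\pi_1\big(V^{\mathrm{reg}}/G,x_0\big).$$
Let $\Pi^1\iota(\phi,\zeta):B(\phi,\zeta)\to B$ be the homomorphism induced by the inclusion $V(\phi,\zeta)^{\mathrm{reg}}\hookrightarrow V^{\mathrm{reg}}$, and let $\mathbf a(\phi)$ be the automorphism of $B$ induced by $\zeta^{-1}\phi$. Then $\Pi^1\iota(\phi,\zeta)$ is injective, and its image is the subgroup $C_B(\mathbf a(\phi))$ of fixed points of $\mathbf a(\phi)$ in $B$.

Points of quotient spaces are written by their representatives, so $x_0$ also denotes its images.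

Here is the same statement in plain words. Put $s=\zeta^{-1}\phi$. Then $s$ normalizes $G$ and fixes the regular vector $x_0$. It acts on $X=V^{\mathrm{reg}}/G$ fixing the base point, hence acts on the braid group $B=\pi_1(X,x_0)$. A loop that stays in the fixed locus $X^s$ is certainly a fixed element of $B$. The theorem says that every fixed element of $B$ comes from such a loop, and that two loops in $X^s$ which become homotopic in $X$ are already homotopic in $X^s$. For a general homeomorphism of a general space both assertions are far too much to ask.

The statement is posed as a conjecture in *Introduction To Complex Reflection Groups And Their Braid Groups* (https://webusers.imj-prg.fr/~michel.broue/CoursUCB2008.pdf). The case $\phi\in G$ is a theorem of Bessis, which we shall use. The point is that $\phi$ is only required to normalize $G$. We shall also prove a version, Theorem B in Section 4, for finite solvable groups of normalizing elements. Theorem A will be a consequence of it.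

## 2. Regular vectors, normalizers, and the facts we rely on

A reflection is an element of finite order in $\mathrm{GL}(V)$, different from $1$, that fixes a hyperplane pointwise; its order may exceed $2$. We write $N(G)=N_{\mathrm{GL}(V)}(G)$. An element of $N(G)$ permutes the reflections of $G$, hence preserves $V^{\mathrm{reg}}$. If a subspace $U\subset V$ meets $V^{\mathrm{reg}}$, put $U^{\mathrm{reg}}=U\cap V^{\mathrm{reg}}$. Since no reflecting hyperplane contains $U$, each one cuts $U$ in a hyperplane of $U$. So $U^{\mathrm{reg}}$ is the complement in $U$ of finitely many linear hyperplanes; in particular it is connected.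

As a small example of regularity, let $G=S_3$ act on $V=\{x\in\mathbb C^3:x_1+x_2+x_3=0\}$ and $g=(2\,3)\in G$. The eigenspace $\ker(g-1)$ is a reflecting hyperplane, so $g$ is not $1$-regular. The eigenspace $\ker (g+1)$ is spanned by $(0,1,-1)$, which has distinct coordinates, so $g$ is $(-1)$-regular.

The following are used as known, for every finite complex reflection group.

**Steinberg's theorem.** $G$ acts freely on $V^{\mathrm{reg}}$, and the pointwise stabilizer in $G$ of a subspace is a reflection group (such a stabilizer is called a parabolic subgroup). Hence $V^{\mathrm{reg}}\to X=V^{\mathrm{reg}}/G$ is a covering and $X$ is a complex manifold.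

**Springer theory.** If $\phi\in N(G)$ is $\zeta$-regular, then $C_G(\phi)$ acts on $V(\phi,\zeta)$ as a reflection group, and the complement of its reflecting hyperplanes is $V(\phi,\zeta)^{\mathrm{reg}}$.

**Fact 1.** The natural map is a homeomorphism of $V(\phi,\zeta)^{\mathrm{reg}}/G(\phi,\zeta)$ onto the fixed locus $(V^{\mathrm{reg}}/G)^{\langle\zeta^{-1}\phi\rangle}$.

**Fact 2.** The image of $\Pi^1\iota(\phi,\zeta)$ lies in $C_B(\mathbf a(\phi))$.

**Fact 3 (Bessis).** Theorem A holds when $\phi\in G$.

**Fact (K).** [D. Bessis, *Finite complex reflection arrangements are $K(\pi,1)$*, Ann. of Math. 181 (2015)] $V^{\mathrm{reg}}$ is a $K(\pi,1)$. Hence $X=V^{\mathrm{reg}}/G$ is aspherical, and its universal cover $\tilde X$ is contractible.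

Fact 2 will reappear as part of Lemma 1. A last convention: for a prime $p$, a group is residually $p$ if every nontrivial element has nontrivial image in some finite $p$-group quotient. For instance $\mathbb Z$ is residually $p$ for every $p$, since $n\neq 0$ survives in $\mathbb Z/p^k$ for large $k$; but $\mathbb Z/3$ is not residually $2$, as it has no nontrivial map to a $2$-group. The property passes to subgroups and to finite products.

## 3. Four computations by hand

*A scalar.* Let $G=\mu_d$ act on $\mathbb C$. Then $V^{\mathrm{reg}}=\mathbb C^*$, $N(G)=\mathbb C^*$, and $\phi=c$ is $\zeta$-regular only if $c=\zeta$. So $s=1$, both groups are equal, and there is nothing to prove. More generally only $s=\zeta^{-1}\phi$ matters, not $\phi$ itself.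

*A permutation of factors.* Let $G=\mu_2\times\mu_2$ act on $\mathbb C^2$ and let $\phi$ be the swap of coordinates, $\zeta=1$; here $\phi\notin G$. By $(x,y)\mapsto(x^2,y^2)$ we have $X\cong(\mathbb C^*)^2$ and $B=\mathbb Z^2$, with $\mathbf a(\phi)$ the swap. The fixed locus is the diagonal $\mathbb C^*$, its fundamental group is $\mathbb Z$, and its generator goes to $(1,1)$. So the map is injective, with image the fixed subgroup $\{(m,m)\}$.

*A multiple of a group element.* Let $G=S_3$ act on $V$ as above, $\phi=s=-(2\,3)$, $\zeta=1$. Then $\phi\notin G$, since $-1\notin G$. The space $X$ is the space of three-point subsets of $\mathbb C$ with centre of mass $0$, $B=B_3$ is the braid group on three strands, and $s$ acts on $X$ by $z\mapsto -z$ on points. Take $x_0=\{-1,0,1\}$. The map $z\mapsto -z$ preserves orientation and exchanges the half-twist of $\{-1,0\}$ with that of $\{0,1\}$, so $\mathbf a(\phi)$ exchanges $\sigma_1$ and $\sigma_2$. With $\Delta=\sigma_1\sigma_2\sigma_1$ we have $\Delta\sigma_1=\sigma_2\Delta$ and $\Delta\sigma_2=\sigma_1\Delta$, so $\mathbf a(\phi)$ is conjugation by $\Delta$, and its fixed subgroup is $C_{B_3}(\Delta)$.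 On the other side $(V^s)^{\mathrm{reg}}=\{(0,z,-z):z\in\mathbb C^*\}$ and $C_G(s)=\langle(2\,3)\rangle$ acts by $z\mapsto -z$. So $B(\phi,\zeta)=\mathbb Z$, generated by the half-turn of $\{-1,0,1\}$, which is $\Delta$. Theorem A therefore says $C_{B_3}(\Delta)=\langle\Delta\rangle\cong\mathbb Z$. Check: with $\tau=\sigma_1\sigma_2$ one has $B_3=\langle\Delta,\tau\mid\Delta^2=\tau^3\rangle$, so $B_3/\langle\Delta^2\rangle=\mathbb Z/2*\mathbb Z/3$. In a free product the centralizer of a nontrivial element of a factor lies in that factor. So an element commuting with $\Delta$ maps into the image of $\langle\Delta\rangle$, and hence lies in $\langle\Delta\rangle$. And $\Delta$ has infinite order.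

*An element that is not a multiple of a group element.* Let $G=W(B_2)$ be the dihedral group of order $8$, with mirrors at angles $0,\pi/4,\pi/2,3\pi/4$ in $\mathbb R^2$, complexified. Let $s$ be the orthogonal reflection of $\mathbb R^2$ in the line at angle $\pi/8$, and $\phi=s$, $\zeta=1$. It normalizes $G$, and its mirror bisects a chamber, so it is $1$-regular. If $\lambda s\in G$ for some $\lambda\in\mathbb C^*$, then $\lambda s$ is real orthogonal, so $\lambda=\pm1$, and since $-1\in G$ we get $s\in G$, which is false. So $s\notin\mathbb C^*G$.

Choose $x_0$ on the mirror of $s$, inside the chamber. The classical presentation is $B=\langle a,b\mid abab=baba\rangle$, with $a,b$ attached to the two walls of the chamber, and $s$ exchanges the walls; so $\mathbf a(\phi)$ exchanges $a$ and $b$. We compute its fixed points inside $\Gamma=B\rtimes\langle s\rangle$, where $sas=b$. Put $d=as$. Then $a=ds$, $b=sas=sd$, so $ab=d^2$, $ba=sd^2s$, and the relation $abab=baba$ reads $d^4=sd^4s$. Hence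
$$\Gamma=\langle d,s\mid s^2=1,\ sd^4=d^4s\rangle,\qquad \Gamma/\langle d^4\rangle=\mathbb Z/4*\mathbb Z/2 .$$
An element $b'\in B$ fixed by $\mathbf a(\phi)$ commutes with $s$, so its image in $\mathbb Z/4*\mathbb Z/2$ lies in the factor $\langle s\rangle$. As $d^4=abab\in B$, the map $\Gamma\to\langle s\rangle$ with kernel $B$ factors through $\Gamma/\langle d^4\rangle$, so $s$ is not in the image of $B$. Hence $b'\in\langle d^4\rangle$. With $\Delta=abab=d^4$, the fixed subgroup is $\langle\Delta\rangle\cong\mathbb Z$.

On the geometric side, $V^s$ is a line, $(V^s)^{\mathrm{reg}}\cong\mathbb C^*$, and $C_G(s)=\{\pm1\}$: the only rotations commuting with $s$ are $\pm1$, and a reflection of $G$ commuting with $s$ would have its mirror at angle $\pi/8$ or $5\pi/8$. So $B(\phi,\zeta)=\mathbb Z$, generated by the class $\beta$ of $t\mapsto e^{i\pi t}x_0$. By Fact 2 the image of $\beta$ is $\Delta^k$ for some $k$. To find $k$, use the two functions on $X$ given by $(\alpha\alpha')^2$, where $\alpha,\alpha'$ are linear equations of the two mirrors in one $G$-orbit. Their winding numbers give a map $B\to\mathbb Z^2$ with $a\mapsto(1,0)$, $b\mapsto(0,1)$.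 Each function has degree $4$, so along $e^{i\pi t}x_0$ it winds twice. Thus $\beta\mapsto(2,2)$, as does $\Delta$, and $k=1$. Theorem A holds here.

## 4. From the braid group to a fixed-point set in the universal cover

The next lemma turns the two group-theoretic assertions into two topological properties of one space.

**Lemma 1.** Let a finite group $\Gamma$ act on a connected manifold $X$ fixing $x_0$, with $X^\Gamma$ connected and locally path connected. Let $q:\tilde X\to X$ be the universal cover, let $B=\pi_1(X,x_0)$ act by deck transformations, let $\Gamma$ act on $\tilde X$ by the lifts fixing a point $\tilde x_0$ over $x_0$, and put $F=\tilde X^\Gamma$. Then $q:F\to X^\Gamma$ is a surjective covering whose fibres are $B^\Gamma$-torsors. The image of $\pi_1(X^\Gamma,x_0)\to B$ lies in $B^\Gamma$, with equality if and only if $F$ is connected. The kernel is isomorphic to $\pi_1(F,\tilde x_0)$.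

*Proof.* Let $\tilde\gamma$ be the lift of $\gamma\in\Gamma$ fixing $\tilde x_0$. It is unique, so $\gamma\mapsto\tilde\gamma$ is an action. We identify $b\in B$ with the deck transformation taking $\tilde x_0$ to the end of the lift of $b$ starting at $\tilde x_0$; composing loops from left to right, this is a homomorphism.

First, $\tilde\gamma b\tilde\gamma^{-1}=\gamma_*(b)$. Both are deck transformations. If $c$ is a path from $\tilde x_0$ to $b\tilde x_0$, then $\tilde\gamma c$ is the lift at $\tilde x_0$ of $\gamma(qc)$, and it ends at $\tilde\gamma b\tilde x_0=\tilde\gamma b\tilde\gamma^{-1}\tilde x_0$. So both sides send $\tilde x_0$ to the same point.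

Second, $F$ is a covering of $X^\Gamma$. Clearly $F\subset q^{-1}(X^\Gamma)$, and $q^{-1}(X^\Gamma)\to X^\Gamma$ is a covering. Each $\tilde\gamma$ acts on it over the identity, and two lifts of one map agree on an open and closed set; so the fixed locus of $\tilde\gamma$ there is open and closed. Intersecting over $\gamma$, we see that $F$ is a union of components of $q^{-1}(X^\Gamma)$, nonempty because $\tilde x_0\in F$. As $X^\Gamma$ is connected and locally path connected, each component of $F$ is a covering of $X^\Gamma$ that surjects onto it.

Third, the fibres. Let $y\in F$ and $b\in B$. Then $\tilde\gamma by=\gamma_*(b)\tilde\gamma y=\gamma_*(b)y$, so $by\in F$ if and only if $\gamma_*(b)y=by$ for all $\gamma$. The deck action is free, so this means $b\in B^\Gamma$. Hence the fibres of $F\to X^\Gamma$ are $B^\Gamma$-torsors.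

Finally, image and kernel. A loop in $X^\Gamma$ at $x_0$ whose class in $B$ is $b$ lifts to a path in $F$ from $\tilde x_0$ to $b\tilde x_0$. So $b\in B^\Gamma$, and the image is the set of those $b\in B^\Gamma$ with $b\tilde x_0$ in the component of $\tilde x_0$ in $F$. Every component of $F$ surjects onto $X^\Gamma$, hence meets the fibre $B^\Gamma\tilde x_0$ over $x_0$. So this set is all of $B^\Gamma$ if and only if $F$ is connected. The kernel consists of the classes of loops that lift to closed loops in $F$ at $\tilde x_0$; it is the image of $\pi_1(F,\tilde x_0)$, which injects because $F\to X^\Gamma$ is a covering. $\square$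

So, for $s$ of finite order, Theorem A says exactly that the fixed set of $s$ in $\tilde X$ is connected and simply connected. By (K) the total space $\tilde X$ is contractible, and we shall show that the fixed set is contractible too. This formulation makes sense for groups larger than $\langle s\rangle$.

**Theorem B.** Let $H\subset N(G)$ be a finite solvable subgroup fixing a point $x_0\in V^{\mathrm{reg}}$. Put $X=V^{\mathrm{reg}}/G$, let $\tilde X$ be its universal cover, and let $\tilde x_0$ lie over the image of $x_0$. Lift the $H$-action to the action on $\tilde X$ fixing $\tilde x_0$; $H$ also acts on $B=\pi_1(X,x_0)$.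

1. $C_G(H)$ acts on $V^H$ as a reflection group whose hyperplane complement is $(V^H)^{\mathrm{reg}}$, and $(V^H)^{\mathrm{reg}}/C_G(H)\to X^H$ is a homeomorphism.
2. $\tilde X^H$ is contractible.
3. $\pi_1((V^H)^{\mathrm{reg}}/C_G(H),x_0)\to B$ is injective with image $B^H$.
4. $H^1(H;B)$ is trivial: every section of $B\rtimes H\to H$ is $B$-conjugate to the standard one. In particular, if $H=\langle s\rangle$ has order $n$, $s$ induces $\mathbf a$ on $B$, and $b\,\mathbf a(b)\cdots\mathbf a^{n-1}(b)=1$, then $b=c^{-1}\mathbf a(c)$ for some $c\in B$.
5. Every finite subgroup of $B\rtimes H$ is $B$-conjugate to a subgroup of $H$ and has contractible fixed set in $\tilde X$. So $\tilde X$ is a finite-dimensional model of the classifying space for proper actions of $B\rtimes H$.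

Here $H^1(H;B)$ is the set of sections (group homomorphisms splitting $B\rtimes H\to H$) up to conjugation by $B$. In the swap example of Section 3, the condition $b\,\mathbf a(b)=1$ for $b=(m,n)\in\mathbb Z^2$ says $m+n=0$, and then $(m,-m)=c^{-1}\mathbf a(c)$ with $c=(-m,0)$, as item 4 predicts. A classifying space for proper actions of a discrete group $\Gamma$ is a $\Gamma$-CW complex with finite stabilizers in which every finite subgroup has contractible fixed set. An example is $\mathbb R$ for the infinite dihedral group $\mathbb Z\rtimes\{\pm1\}$: a nontrivial finite subgroup is generated by one reflection $t\mapsto m-t$ and fixes one point.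

## 5. Two attempts: scaling into $G$, and Smith theory

*Scaling into $G$.* The theorem for $\phi\in G$ is Fact 3. If $s=\zeta^{-1}\phi$ is merely a scalar multiple of an element of $G$, Fact 3 still applies, because only $s$ matters. Suppose $s=\lambda g$ has finite order, with $g\in G$ and $\lambda\in\mathbb C^*$. Then $\lambda$ is a root of unity and $\ker(g-\lambda^{-1})=V^s$, so $g$ is $\lambda^{-1}$-regular. Also $C_G(g)=C_G(s)$ and $(\lambda^{-1})^{-1}g=s$. So Fact 3 for the pair $(g,\lambda^{-1})$ is literally the assertion for $s$. This settles the $S_3$ example. It stops exactly at $s\notin\mathbb C^*G$, and the $W(B_2)$ example shows that this happens. Enlarging $G$ does not repair it. There $G'=\langle G,s\rangle$ is the dihedral reflection group of order $16$, but now $V^s$ is a reflecting hyperplane of $G'$, so $s$ is not $1$-regular for $G'$ and Fact 3 says nothing about it.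

*Smith theory.* Suppose $s$ has prime order $p$. A group of order $p$ acting on a contractible manifold has a mod-$p$ acyclic fixed set.

**Lemma 2 (Smith).** Let $C$ be a group of prime order $p$ (or trivial) acting smoothly on a contractible manifold $Y$. Then $F=Y^C$ is nonempty and connected, and $H^j(F;\mathbb F_p)=0$ for $j>0$.

*Proof.* If $C$ is trivial there is nothing to prove. Otherwise, by Illman's equivariant triangulation theorem, $Y$ is a $C$-CW complex of dimension $d=\dim Y$ with $F$ a subcomplex. The stabilizer of a cell outside $F$ is a proper subgroup of $C$, hence trivial, since $|C|$ is prime. So $C$ permutes the cells outside $F$ freely, and the cellular complex $C_*(Y,F)$ consists of free $\mathbb Z[C]$-modules and vanishes above degree $d$.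

Let $H_C^*(Z)=H^*(EC\times_CZ;\mathbb F_p)$ be Borel cohomology. The relative group $H^i_C(Y,F)$ is the $i$-th cohomology of $\mathrm{Hom}_C(C_*(EC)\otimes C_*(Y,F),\mathbb F_p)$. The augmentation $C_*(EC)\otimes C_*(Y,F)\to C_*(Y,F)$ is a quasi-isomorphism between bounded below complexes of free $\mathbb Z[C]$-modules, hence a homotopy equivalence over $\mathbb Z[C]$. So $H^i_C(Y,F)=H^i(\mathrm{Hom}_C(C_*(Y,F),\mathbb F_p))=0$ for $i>d$. For $i>d$ both $H^i_C(Y,F)$ and $H^{i+1}_C(Y,F)$ vanish, and the exact sequence of the pair gives $H^i_C(Y)\cong H^i_C(F)$.

As $Y$ is contractible, $H^i_C(Y)=H^i(BC;\mathbb F_p)$, which has dimension $1$ for every $i\ge0$. As $C$ acts trivially on $F$ and $H^*(BC;\mathbb F_p)$ is of finite type, the Künneth formula gives, for $i>d$,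
$$\mathbb F_p\cong H^i(BC)\cong H^i_C(F)=\bigoplus_j H^{i-j}(BC)\otimes H^j(F;\mathbb F_p).$$
Since $H^j(F;\mathbb F_p)=0$ for $j>d$, every $H^{i-j}(BC)$ that matters has dimension $1$, so $\sum_j\dim H^j(F;\mathbb F_p)=1$. Hence $F\ne\emptyset$, $H^0(F;\mathbb F_p)=\mathbb F_p$, and the higher cohomology vanishes. $\square$

Apply this to $\tilde X$ and the lift of $s$. The fixed set $F$ is connected, so by Lemma 1 the image is the whole fixed subgroup. Half of the theorem, for $s$ of prime order, has come from (K) alone.

The argument stops at injectivity. By Lemma 1 the kernel $K$ is $\pi_1(F)$, and all that Lemma 2 tells us about it is $\mathrm{Hom}(K,\mathbb F_p)=H^1(F;\mathbb F_p)=0$ and further mod-$p$ vanishing. A nontrivial group may well have no nontrivial map to $\mathbb F_p$; the alternating group $A_5$ is one. To conclude $K=1$ we need to know that $K$ is a group that $\mathbb F_p$ can see.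

What is available is this. We shall see in Section 7 that $K$ embeds in $\pi_1((V^s)^{\mathrm{reg}})$, the fundamental group of a hyperplane complement. If that group is residually $p$, then so is $K$. A nontrivial residually $p$ group maps onto a nontrivial finite $p$-group, and hence onto $\mathbb F_p$. So $\mathrm{Hom}(K,\mathbb F_p)=0$ forces $K=1$. We do not have to know residual $p$-finiteness for all the arrangements $(V^s)^{\mathrm{reg}}$: for $s\in\mathbb C^*G$ Fact 3 already does the work. Only the irreducible $G$ with some $s\notin\mathbb C^*G$ remain, and for them $V^s$ is either very small or of a very explicit kind.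

## 6. Residual $p$-finiteness of three kinds of groups

**Lemma 3.** For every prime $p$, the following groups are residually $p$:
(a) $\pi_1$ of the complement of finitely many linear hyperplanes in $\mathbb C^d$, $d\le2$;
(b) $\pi_1(M)$ for $M=\{y\in\mathbb C^k: y_j\neq0,\ y_j^r\ne y_l^r\ (j\neq l)\}$, $r\ge1$.

*Proof.* By Magnus, free groups are residually $p$.

(a) If $d\le1$, or $d=2$ and there are no lines, the group is trivial or $\mathbb Z$. Let there be $k\ge1$ lines in $\mathbb C^2$, one of which is $x=0$. The map $(x,y)\mapsto(x,y/x)$ identifies the complement with $\mathbb C^*\times(\mathbb C\setminus\{k-1\text{ points}\})$, whose fundamental group is $\mathbb Z\times F_{k-1}$.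

(b) The aim is to embed $\pi_1(M)$ in a pure braid group. The map $y\mapsto(y_1^r,\dots,y_k^r)$ is a covering of the configuration space $\mathrm{Conf}_k(\mathbb C^*)$ of ordered $k$-tuples of distinct points of $\mathbb C^*$. And
$$\mathrm{Conf}_k(\mathbb C^*)\times\mathbb C\cong\mathrm{Conf}_{k+1}(\mathbb C),\qquad (z,u)\mapsto(u,u+z_1,\dots,u+z_k).$$
So $\pi_1(M)$ is a subgroup of the pure braid group $P_{k+1}$. It remains to see that $P_n$ is residually $p$.

By Artin, $P_n$ acts faithfully on the free group $F_n$, sending each standard generator to a conjugate of itself; hence it acts trivially on $H_1(F_n;\mathbb F_p)$. Let $\Phi_1=F_n$ and $\Phi_{j+1}=\Phi_j^p[F_n,\Phi_j]$. These are characteristic subgroups, and each $F_n/\Phi_j$ is a finite $p$-group. For $j\geq2$ we have $\Phi_j\subset\Phi_2=F_n^p[F_n,F_n]$, so the Frattini quotient of $F_n/\Phi_j$ is $F_n/\Phi_2=H_1(F_n;\mathbb F_p)$. Moreover $\bigcap_j\Phi_j=1$. Indeed, in a finite $p$-group $P$ the series defined in the same way reaches $1$, so any homomorphism $F_n\to P$ kills some $\Phi_j$; and the homomorphisms to finite $p$-groups separate the elements of $F_n$.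

By P. Hall, the automorphisms of a finite $p$-group that act trivially on its Frattini quotient form a finite $p$-group. So the image of $P_n$ in $\mathrm{Aut}(F_n/\Phi_j)$ is a finite $p$-group for each $j\ge2$. If $\beta\in P_n$ is nontrivial, then $\beta(x)x^{-1}\ne1$ for some $x\in F_n$, and this element is outside $\Phi_j$ for some $j\ge2$, so $\beta$ acts nontrivially on $F_n/\Phi_j$. $\square$

## 7. Automorphisms of prime order: contractible fixed sets

The arrangements that arise from $s\notin\mathbb C^*G$ are controlled by the following statement, whose proof, by classification, occupies Sections 8 and 9.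

**Proposition 4.** Let $G$ be irreducible and nontrivial on $V$, and let $s\in N(G)$ have prime order $p$ with $V^s\cap V^{\mathrm{reg}}\ne\emptyset$ and $s\notin\mathbb C^*G$. Then $\pi_1((V^s)^{\mathrm{reg}})$ is residually $p$.

**Proposition 5.** Let $G\subset\mathrm{GL}(V)$ be a finite reflection group and $s\in N(G)$ of order $1$ or a prime $p$, fixing $x_0\in V^{\mathrm{reg}}$. Let $X=V^{\mathrm{reg}}/G$, let $\sigma$ be the map induced by $s$ on $X$, and $\tilde\sigma$ its lift to $\tilde X$ fixing $\tilde x_0$. Then $\tilde X^{\tilde\sigma}$ is contractible.

*Proof, given Proposition 4.* If $s=1$, then $\tilde\sigma=1$ and this is (K). Let $s$ have order $p$. Then $\tilde\sigma^p$ lifts the identity and fixes $\tilde x_0$, so $\tilde\sigma^p=1$.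

**Step 1: reduction to $G$ irreducible and nontrivial.** This step is needed because Proposition 4 speaks only of irreducible groups. Write $V=V^G\oplus V_1\oplus\dots\oplus V_k$ and $G=\prod G_i$, with $V_i$ a nontrivial irreducible $G_i$-module on which the other factors act trivially. The $V_i$ are pairwise non-isomorphic nontrivial $G$-modules, so $s$, which normalizes $G$, permutes them, preserves $V^G$, and permutes the $G_i$ accordingly. Put $X_i=V_i^{\mathrm{reg}}/G_i$. Then
$$X=V^G\times\prod X_i,\qquad \tilde X=V^G\times\prod\tilde X_i,$$
and $\tilde\sigma$ is a product of maps, one for $V^G$ and one for each $s$-orbit on $\{V_i\}$. It suffices to see that each of these has contractible fixed set. The orbits have size $1$ or $p$.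

On $V^G$ the map is linear and its fixed set is a linear subspace.

On an orbit of size $p$, say $V_1,\dots,V_p$ with $sV_i=V_{i+1}$ (indices mod $p$), $\tilde\sigma$ is given by the base-point-preserving lifts $h_i:\tilde X_i\to\tilde X_{i+1}$ of the maps induced by $s$. The composite $h_p\cdots h_1:\tilde X_1\to\tilde X_1$ lifts the map induced by $s^p=1$ and fixes the base point, so it is the identity. A point $(y_i)$ is fixed if and only if $y_{i+1}=h_i(y_i)$ for all $i$. So $y_1$ is arbitrary, it determines the others, and the last condition $y_1=h_p(y_p)$ holds automatically. The fixed set is homeomorphic to $\tilde X_1$, which is contractible by (K).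

The remaining orbits are single $V_i$'s. There $s|_{V_i}$ normalizes $G_i$, fixes the component of $x_0$ in $V_i^{\mathrm{reg}}$, and has order $1$ (clear by (K)) or $p$. So we may assume that $G$ is irreducible and nontrivial and $s$ has order $p$.

**Step 2: it suffices that $F=\tilde X^{\tilde\sigma}$ is connected and simply connected.** By Fact 1 for $(\phi,\zeta)=(s,1)$, $X^\sigma\cong(V^s)^{\mathrm{reg}}/C_G(s)$. This is a connected manifold, since $(V^s)^{\mathrm{reg}}$ is connected and $C_G(s)$ acts freely on it. By Springer theory $C_G(s)$ is a reflection group on $V^s$ with hyperplane complement $(V^s)^{\mathrm{reg}}$, so by (K) the manifold $X^\sigma$ is aspherical. By Lemma 1, $F\to X^\sigma$ is a covering. If $F$ is connected and simply connected, it is the universal cover of an aspherical manifold, hence contractible.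

**Step 3: the case $s\in\mathbb C^*G$.** Write $s=\lambda g$, $g\in G$. As explained in Section 5, Fact 3 for $(g,\lambda^{-1})$ says that $\pi_1(X^\sigma,x_0)\to B$ is injective with image the fixed subgroup of $\sigma_*$. By Lemma 1, $F$ is connected (image) and simply connected (kernel).

**Step 4: the case $s\notin\mathbb C^*G$.** By Lemma 2, applied to $\langle\tilde\sigma\rangle$ acting on the contractible manifold $\tilde X$, the set $F$ is connected and $\mathrm{Hom}(\pi_1(F),\mathbb F_p)=H^1(F;\mathbb F_p)=0$. By Lemma 1, $\pi_1(F)\cong K:=\ker(\pi_1(X^\sigma,x_0)\to B)$.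

We show that $K$ lies in $\pi_1((V^s)^{\mathrm{reg}},x_0)$, which is a subgroup of $\pi_1(X^\sigma,x_0)$ because $(V^s)^{\mathrm{reg}}\to X^\sigma$ is a covering. Let $\gamma$ be a loop at $x_0$ in $X^\sigma$ with class in $K$. Lift it to a path in $(V^s)^{\mathrm{reg}}$ starting at $x_0$. This path is also the lift, in the covering $V^{\mathrm{reg}}\to X$, of the image of $\gamma$ in $X$. That image is null-homotopic, so the path is closed. Hence the class of $\gamma$ comes from $\pi_1((V^s)^{\mathrm{reg}},x_0)$.

By Proposition 4, $K$ is residually $p$. If $K\ne1$, some homomorphism from $K$ to a finite $p$-group has nontrivial image, and this image, a nontrivial $p$-group, maps onto $\mathbb F_p$. This contradicts $\mathrm{Hom}(K,\mathbb F_p)=0$. So $\pi_1(F)\cong K=1$. $\square$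

## 8. Elements outside $\mathbb C^*G$: small rank, monomial groups, and $W(D_4)$

We now prove Proposition 4. The classification of $N(G)/\mathbb C^*G$ is in Broué–Malle–Michel, *Towards Spetses I*, Transform. Groups 4 (1999); we prove what is needed, from the Shephard–Todd classification.

A group is primitive if it is irreducible on $V$ and permutes no decomposition $V=\bigoplus_{i\in I}U_i$ into nonzero subspaces with $|I|\ge2$. An overgroup in $\mathrm{GL}(V)$ of a primitive group is primitive. The group $W(B_2)$ is not primitive, since it permutes the two coordinate lines. The group $S_5$ on $\mathbb C^4$ is primitive. Indeed, by irreducibility the blocks would be permuted transitively, so there would be $2$ or $4$ of them, and $S_5$ would act transitively on them. A homomorphism $S_5\to S_4$ has image of order at most $2$, because its kernel contains $A_5$; so there are two blocks, each a plane preserved by $A_5$. But the nontrivial irreducible representations of $A_5$ have degrees $3,3,4,5$, so $A_5$ would act trivially on both planes, which is absurd.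

**Step 1: $\dim V\le3$.** This disposes of small rank with no knowledge of $G$. Since $s\notin\mathbb C^*G$, $s$ is not scalar, so $\dim V^s\le2$, and Lemma 3(a) applies.

By Shephard–Todd, the irreducible groups of rank at least $4$ are the groups $G(m,e,n)$ with $m\ge2$, $n\geq4$ (these are imprimitive), and the primitive groups $A_n$ ($n\ge4$) and $G_{28},\dots,G_{37}$. Recall that $e$ divides $m$, and that $G(m,e,n)$ consists of the monomial $n\times n$ matrices with nonzero entries in $\mu_m$ and product of these entries in $\mu_{m/e}$. Its reflecting hyperplanes are $x_i=\eta x_j$ ($\eta\in\mu_m$, $i\neq j$) and, if and only if $e<m$, $x_i=0$. For instance $G(2,2,n)=W(D_n)$ and $G(2,1,n)=W(B_n)$.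

**Step 2: $G=G(m,e,n)$, $m\ge2$, $n\ge4$, and $s\in\mathbb C^*G(m,1,n)$.** Here we compute the arrangement on $V^s$ and find the space of Lemma 3(b).

Write $(sx)_{\pi(i)}=\lambda\theta_ix_i$ with $\pi\in S_n$, $\theta_i\in\mu_m$, and $\lambda$ a root of unity (because $s$ has finite order). Put $q=\lambda^m$, of order $c$. Choose $x\in(V^s)^{\mathrm{reg}}$ generic, so that a coordinate vanishing at $x$ vanishes identically on $V^s$. From $sx=x$ we get $x_{\pi(i)}^m=qx_i^m$. By regularity the numbers $x_i^m$ are pairwise distinct. So at most one coordinate of $x$ vanishes, and the set of vanishing coordinates is $\pi$-stable. Take a cycle of $\pi$ of length $\ell$ with nonzero coordinates. Going around it gives $q^\ell=1$, and distinctness gives $q^j\ne1$ for $0<j<\ell$. So $\ell=c$.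

The equations $x_{\pi(i)}=\lambda\theta_ix_i$ defining $V^s$ involve each cycle separately. On a cycle with nonvanishing coordinates the solution space is a line, with any one coordinate of the cycle as linear coordinate; a vanishing coordinate is zero on all of $V^s$. Thus $V^s$ has linear coordinates $y_1,\dots,y_k$, one for each cycle with nonvanishing coordinates. The $m$-th powers of the coordinates in the $j$-th cycle are $q^iy_j^m$ ($0\le i<c$), and there may be one identically zero coordinate.

The union over $\eta\in\mu_m$ of the hyperplanes $x_a=\eta x_b$ is $x_a^m=x_b^m$. For $a,b$ in different cycles $j\ne l$, the conditions are $y_j^m=q^iy_l^m$ for $0\le i<c$, that is, $y_j^{mc}=y_l^{mc}$. For $a\ne b$ in one cycle (which needs $c\ge2$) the condition is $y_j=0$. For $a$ in the $j$-th cycle and $b$ the vanishing coordinate it is $y_j=0$. A hyperplane $x_a=0$, when $e<m$, gives $y_j=0$. So the hyperplanes of $G$ cut out on $V^s$: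

* $y_j^{mc}=y_l^{mc}$ for $j\ne l$;
* $y_j=0$ for all $j$, if $c\ge2$, or there is a vanishing coordinate, or $e<m$.

If none of the last three conditions held, all cycles would have length $1$ and there would be no vanishing coordinate, so $\pi=1$ and $V^s=V$, i.e. $s=1$, which is excluded. Hence $(V^s)^{\mathrm{reg}}$ is the space $M$ of Lemma 3(b) with $r=mc$.

As an illustration, let $G=W(D_n)$ and $s=\mathrm{diag}(1,\dots,1,-1)$. Then $q=1$, $c=1$, the last coordinate vanishes on $V^s$, and $(V^s)^{\mathrm{reg}}=\{y\in\mathbb C^{n-1}:y_j\ne0,\ y_j^2\neq y_l^2\}$. The group $C_G(s)$ consists of the signed permutations of the first $n-1$ coordinates, with the sign on the last one determined; it is $W(B_{n-1})$. So Theorem A identifies the subgroup of the braid group of type $D_n$ fixed by this diagram automorphism with the braid group of type $B_{n-1}$.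

**Step 3: $G=G(m,e,n)$, $m\ge2$, $n\ge4$, $(m,e,n)\neq(2,2,4)$.** We claim $N(G)\subset\mathbb C^*G(m,1,n)$, so that Step 2 applies.

Let $D$ be the diagonal subgroup of $G$; it is normal and abelian, and $|D|=m^n/e$. Let $\varphi\in N(G)$ and $D'=\varphi D\varphi^{-1}$, again a normal abelian subgroup of $G$. As $G\to S_n$ is surjective, the image of $D'$ in $S_n$ is normal and abelian. So it is trivial if $n\ge5$, and it is $1$ or the Klein group $V_4$ if $n=4$. Suppose it is $V_4$. Elements of $D\cap D'$ commute with $D'$, which permutes the four coordinates transitively, so they are scalars in $\mu_m$, and $|D\cap D'|\le m$. Since $D\cap D'$ is the kernel of $D'\to S_4$, we get $m^4/e=|D'|\le4m$. With $e\le m$ this gives $m^3\le4e\le4m$, so $m=2$, and then $8\le4e$ gives $e=2$, which is excluded. Hence $D'$ has trivial image in $S_n$, i.e. $D'\subset D$, so $D'=D$.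

So $\varphi$ normalizes $D$ and permutes the weight spaces of $D$ on $V$. The weights of $D$ on the lines $\mathbb Ce_i$ are distinct: for $i\ne j$ take the element of $D$ with entries $\theta\neq1$ in position $i$, $\theta^{-1}$ in a third position, and $1$ elsewhere; here $n\ge3$ is used. Hence $\varphi$ permutes the lines $\mathbb Ce_i$, i.e. it is monomial. Permutation matrices lie in $G$, so modulo these $\varphi=\mathrm{diag}(a_i)$. Conjugating transposition matrices by $\varphi$ gives elements of $G$ with entries $a_i/a_j$, so $a_i/a_j\in\mu_m$. Thus $\varphi=a_1\,\mathrm{diag}(a_i/a_1)\in\mathbb C^*G(m,1,n)$.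

**Step 4: normalizers of real groups.** This prepares for $W(D_4)$ and for the primitive real groups. Let the irreducible group $G$ be the complexification of a real reflection group on $V_{\mathbb R}$, and let $\varphi\in N(G)$. Then $G$ preserves $V_{\mathbb R}$, and also $\varphi V_{\mathbb R}$, since $g\varphi V_{\mathbb R}=\varphi(\varphi^{-1}g\varphi)V_{\mathbb R}=\varphi V_{\mathbb R}$. Let $\tau,\tau'$ be the complex conjugations for these two real forms; both commute with $G$. Then $\tau'\tau$ is $\mathbb C$-linear and commutes with $G$, so by Schur $\tau'=\mu\tau$ with $\mu\in\mathbb C^*$. From $\tau'^2=1$ we get $\mu\bar\mu=1$. Choose $\lambda$ with $\lambda/\bar\lambda=\mu$. For $w\in V_{\mathbb R}$, $\tau'(\lambda w)=\mu\bar\lambda w=\lambda w$; so $\varphi V_{\mathbb R}=\lambda V_{\mathbb R}$. Thus, up to a scalar, $\varphi$ preserves $V_{\mathbb R}$. It carries the $G$-invariant scalar product to a $G$-invariant one, and these are unique up to a scalar, so after rescaling $\varphi$ is orthogonal.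

Now $\varphi$ permutes the chambers, on which $G$ is transitive, so up to $G$ it fixes a chamber. Then it permutes the unit simple roots, which form a basis of $V_{\mathbb R}$, preserving their Gram matrix. It is determined by the induced automorphism of the Coxeter diagram. Conversely, each label-preserving diagram automorphism preserves the Gram matrix, whose entries are $-\cos(\pi/m_{ij})$, so it is realized by an orthogonal map permuting the unit simple roots, and this map normalizes $G$. Hence $N(G)/\mathbb C^*G$ is a quotient of the diagram automorphism group.

For $A_n$ ($n\ge2$) and $E_6$ the groups $S_{n+1}$ and $W(E_6)$ have trivial centre, so $-1\notin G$. If $w_0\in G$ carries the chosen chamber to its opposite, then $-w_0$ fixes the chamber, permutes the simple roots, and is not $1$. So it realizes the unique nontrivial diagram automorphism; and it lies in $\mathbb C^*G$. For $E_7$ and $E_8$ there is no nontrivial diagram automorphism. Therefore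
$$N(G)=\mathbb C^*G\quad\text{for } A_n\ (n\ge2),\ E_6,\ E_7,\ E_8. \tag{8.1}$$

**Step 5: $G=G(2,2,4)=W(D_4)$.** This is the group omitted in Step 3. By Step 4, $N(G)/\mathbb C^*G$ is a quotient of the diagram automorphism group $S_3$, whose elements are realized by orthogonal maps in $N(G)$. The image of $s$ is nontrivial, so it is represented by a diagram automorphism $\delta\ne1$.

Suppose $\delta$ has order $2$. The simple roots of $W(D_4)$ may be taken along $e_1-e_2$, $e_2-e_3$, $e_3-e_4$, $e_3+e_4$, and $\delta_0=\mathrm{diag}(1,1,1,-1)$ exchanges the last two. All elements of order $2$ in $S_3$ are conjugate. So after conjugating $s$ by an element of $N(G)$, which preserves the hypotheses and the conclusion, we have $s\in\mathbb C^*G\delta_0\subset\mathbb C^*G(2,1,4)$, and Step 2 applies.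

Suppose $\delta$ has order $3$. Its class in the quotient $N(G)/\mathbb C^*G$ of $S_3$ is nontrivial, so this quotient is $S_3$ itself and the class has order $3$. Since $s^p=1$, we get $p=3$. Write $s=\lambda g$ with $g\in G\delta$ real orthogonal. Suppose $\dim V^s\ge3$. Then $g$ has the eigenvalue $\lambda^{-1}$ with multiplicity at least $3$ in dimension $4$. So $\lambda^{-1}$ is real, as otherwise $\overline{\lambda^{-1}}$ would have multiplicity at least $3$ too. Then $s$ is a real matrix with at most one eigenvalue different from $1$, and that eigenvalue is real. A real cube root of unity is $1$, and $s$ is diagonalizable, so $s=1$, a contradiction. Hence $\dim V^s\le2$ and Lemma 3(a) applies.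

## 9. Elements outside $\mathbb C^*G$: primitive groups of rank at least $4$

**Step 6: $G$ primitive of rank $4$.** The aim is to exclude $\dim V^s=3$. If $\dim V^s=3$, then $s$ is a reflection, $s\notin G$, and $G'=\langle G,s\rangle$ is a finite reflection group. As $s$ has prime order $p$ and normalizes $G$, its order is $p|G|$; and it is primitive because $G$ is. The primitive reflection groups of rank $4$ are
$$A_4,\ G_{28},\ G_{29},\ G_{30},\ G_{31},\ G_{32},\quad\text{of orders}\quad 120,\ 1152,\ 7680,\ 14400,\ 46080,\ 155520 .$$
The quotients of a larger order by a smaller one are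

* over $120$: $9.6,\ 64,\ 120,\ 384,\ 1296$;
* over $1152$: $20/3,\ 12.5,\ 40,\ 135$;
* over $7680$: $1.875,\ 6,\ 20.25$;
* over $14400$: $3.2,\ 10.8$;
* over $46080$: $3.375$.

None is a prime, a contradiction. So $\dim V^s\le2$, and Lemma 3(a) applies.

**Step 7: $G$ primitive of rank at least $5$.** We show $N(G)=\mathbb C^*G$, so that no $s$ as in Proposition 4 exists. The groups are $A_n$ ($n\ge5$), $E_6=G_{35}$, $E_7=G_{36}$, $E_8=G_{37}$, covered by (8.1), and $G_{33}$, $G_{34}$.

*The group $G_{33}$.* By Shephard–Todd, $\dim V=5$ and $G=\{\pm1\}\times K$ with $K\cong PSp_4(3)$ simple of order $25920$. So $V$ is irreducible under $K$, and $K=[G,G]$. Moreover $\mathrm{Aut}(K)\cong W(E_6)$ contains $K=\mathrm{Inn}(K)$ with index $2$ (ATLAS, group $U_4(2)\cong PSp_4(3)$). Let $\varphi\in N(G)$; it normalizes $K$.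

If $\varphi$ induces on $K$ the inner automorphism given by $k_0\in K$, then $k_0^{-1}\varphi$ commutes with $K$, and Schur's lemma gives $\varphi\in\mathbb C^*K$, as desired.

Suppose that $\varphi$ induces a non-inner automorphism. We produce an irreducible representation of $W(E_6)$ of degree $5$. (In terms of characters this is the extension result of Isaacs, *Character Theory*, Cor. 11.22; here it can be done by hand.) As $\mathrm{Inn}(K)$ has index $2$, $\varphi^2$ induces an inner automorphism, so $\varphi^2=c\,k_0$ with $c\in\mathbb C^*$, $k_0\in K$, by Schur again. Divide $\varphi$ by a square root of $c$; now $\varphi^2\in K$. Then $K\cup\varphi K$ is a group containing $K$ with index $2$. Its conjugation action on $K$ is a homomorphism to $\mathrm{Aut}(K)$. It is injective, because $K$ has trivial centre and the elements of $\varphi K$ induce non-inner automorphisms. By orders it is an isomorphism onto $\mathrm{Aut}(K)\cong W(E_6)$. So $W(E_6)$ has a representation of degree $5$ on $V$, irreducible already on $K$. But the degrees of the $25$ irreducible characters of $W(E_6)$, with multiplicities as exponents, are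
$$1^2,\,6^2,\,10,\,15^4,\,20^3,\,24^2,\,30^2,\,60^3,\,64^2,\,80,\,81^2,\,90$$
(the sum of the squares is $51840$, as it must be). There is no $5$, a contradiction. So $N(G)=\mathbb C^*G$.

*The group $G_{34}$.* The facts we need are these (Orlik–Terao, *Arrangements of Hyperplanes*, App. C): $G$ has rank $6$, one conjugacy class of reflections, all of order $2$, centre of order $6$, and a parabolic subgroup $Q$ of type $G_{33}$. Orthogonal complements are with respect to a $G$-invariant Hermitian form. The root line of a reflection is the orthogonal complement of its hyperplane.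

First we show that the pointwise stabilizer of every root line is of type $G_{33}$. Let $L_Q=V^Q$, a line. Its pointwise stabilizer is $Q$, because $Q$ is the pointwise stabilizer of some subspace, and that subspace lies in $V^Q$. The centre of $Q$ contains the element $z$ acting as $1$ on $L_Q$ and as $-1$ on $L_Q^\perp$. The centre of $G$ is the group of scalars $\mu_6$, so $-1\in G$, and $-z$ is a reflection of $G$ with root line $L_Q$. All reflections of $G$ are conjugate, so all root lines are conjugate to $L_Q$, and their pointwise stabilizers are conjugate to $Q$.

Now let $\varphi\in N(G)$, and let $t\in G$ be a reflection with root line $L$ and hyperplane $L^\perp$. As $\varphi t\varphi^{-1}$ is a reflection of $G$, it is conjugate to $t$ in $G$, and after multiplying $\varphi$ by an element of $G$ we may assume $\varphi t\varphi^{-1}=t$. Then $\varphi$ preserves the eigenspaces $L$ and $L^\perp$ of $t$, and it normalizes the pointwise stabilizer $P$ of $L$, which acts on $L^\perp$ as $G_{33}$. By the case of $G_{33}$, $\varphi|_{L^\perp}\in\mathbb C^*P|_{L^\perp}$. Multiplying $\varphi$ by a scalar and an element of $P$, we may assume $\varphi|_{L^\perp}=1$.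 As $\mathrm{Aut}(G)$ is finite, some positive power of $\varphi$ centralizes $G$, hence is scalar, hence is $1$ because it is $1$ on $L^\perp$. So $\varphi$ is $1$ or a reflection, and $\langle G,\varphi\rangle$ is a finite primitive reflection group of rank $6$ containing $G$. The primitive reflection groups of rank $6$ are $A_6,E_6,G_{34}$, of orders $5040$, $51840$, $39191040$. So $\langle G,\varphi\rangle=G$, and $\varphi\in G$. For the original $\varphi$ this gives $\varphi\in\mathbb C^*G$.

This completes the proof of Proposition 4, and with it that of Proposition 5. $\square$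

## 10. Climbing a solvable group: Theorem B(1)–(3)

To pass from prime order to a solvable group $H$, one goes up in prime steps. After each step the fixed locus is again the regular orbit space of a reflection group, and the fixed set upstairs is its universal cover, so Proposition 5 can be applied again. The reflection group changes from step to step and need not stay irreducible, which is why Proposition 5 was proved for all $G$. For example, let $G=\mu_2^4$ act on $\mathbb C^4$ and let $H$ be generated by the cyclic permutation $s$ of order $4$. Fixing $s^2$ leaves $\{(x,y,x,y)\}$ with the group $C_G(s^2)\cong\mu_2^2$, and on this plane $s$ acts as the swap of Section 3.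

Choose a chain $1=H_0\lhd H_1\lhd\dots\lhd H_r=H$ with $H_{i+1}/H_i$ of prime order. Let
$$V_i=V^{H_i},\qquad G_i=C_G(H_i),\qquad F_i=\tilde X^{H_i}.$$
The group $G_i$ preserves $V_i\ni x_0$, and it acts faithfully there because $G$ acts freely on $V^{\mathrm{reg}}$. We prove by induction on $i$ the statement

> $(*)_i$ $G_i$ acts on $V_i$ as a reflection group with hyperplane complement $V_i^{\mathrm{reg}}=V_i\cap V^{\mathrm{reg}}$; the map $V_i^{\mathrm{reg}}/G_i\to X^{H_i}$ is a homeomorphism; $F_i$ is contractible.

The case $(*)_0$ is (K). Assume $(*)_i$, let $s\in H_{i+1}$ generate $H_{i+1}$ modulo $H_i$, and put $p=|H_{i+1}/H_i|$.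

**Step 1: $s|_{V_i}$ is as in Proposition 5.** As $s$ normalizes $H_i$ and $G$, it preserves $V_i$ and normalizes $G_i=C_G(H_i)$. As $s^p\in H_i$, $s|_{V_i}$ has order $1$ or $p$. It fixes $x_0\in V_i^{\mathrm{reg}}$.

**Step 2: $C_{G_i}(s|_{V_i})=G_{i+1}$ and $V_i^s=V_{i+1}$.** The second equality is clear, as is $G_{i+1}\subset C_{G_i}(s|_{V_i})$. Let $g\in G_i$ commute with $s$ on $V_i$. Then $gsg^{-1}s^{-1}=g\,(sg^{-1}s^{-1})$ lies in $G$, since $s$ normalizes $G$. It is the identity on $V_i$, so it fixes $x_0$, and hence it is $1$. So $g$ commutes with $s$ and with $H_i$, i.e. $g\in G_{i+1}$.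

**Step 3: the first two assertions of $(*)_{i+1}$.** By Springer theory and Fact 1 for $(V_i,G_i,s|_{V_i},\zeta=1)$, $G_{i+1}$ is a reflection group on $V_{i+1}$ with hyperplane complement $V_{i+1}\cap V_i^{\mathrm{reg}}=V_{i+1}^{\mathrm{reg}}$, and
$$V_{i+1}^{\mathrm{reg}}/G_{i+1}\cong(V_i^{\mathrm{reg}}/G_i)^s\cong(X^{H_i})^s=X^{H_{i+1}},$$
where the second homeomorphism is the $s$-equivariant one of $(*)_i$, and the composite is the natural map.

**Step 4: $F_{i+1}$ is contractible.** By $(*)_i$, $X^{H_i}\cong V_i^{\mathrm{reg}}/G_i$ is connected and locally path connected, so Lemma 1 for $\Gamma=H_i$ says that $F_i\to X^{H_i}$ is a covering. As $F_i$ is contractible, it is the universal cover of $V_i^{\mathrm{reg}}/G_i$. The action of $s$ on $\tilde X$ preserves $F_i$, because $s$ normalizes $H_i$; it lifts the action of $s$ on $X^{H_i}$ and fixes $\tilde x_0$. So Proposition 5 for $(V_i,G_i,s|_{V_i})$ says that $F_i^s$ is contractible. And $F_i^s=F_{i+1}$, since $H_i$ and $s$ generate $H_{i+1}$.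

This proves $(*)_{i+1}$. Now $(*)_r$ gives Theorem B(1) and (2). As $F_r=\tilde X^H$ is connected and simply connected, Lemma 1 for $\Gamma=H$ says that $\pi_1(X^H,x_0)\to B$ is injective with image $B^H$. With the homeomorphism of (1), this is Theorem B(3). $\square$

## 11. Theorem A as the cyclic case

Put $s=\zeta^{-1}\phi\in N(G)$. Then $V(\phi,\zeta)=V^s$, $G(\phi,\zeta)=C_G(s)$, and $\mathbf a(\phi)$ is induced by $s$. The only obstacle to quoting Theorem B(3) is that $s$ may have infinite order.

**Step 1: reduction to $V^G=0$.** Write $V=V^G\oplus V'$ with $V'$ the unique $G$-stable complement. As $\phi$ normalizes $G$, it preserves both summands. Then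
$$V^{\mathrm{reg}}/G=V^G\times V'^{\mathrm{reg}}/G,\qquad V(\phi,\zeta)^{\mathrm{reg}}/G(\phi,\zeta)=(V^G)^s\times\big((V'^s)^{\mathrm{reg}}/C_G(s)\big),$$
compatibly with the inclusion and with the action of $s$. Here $C_G(s)=C_G(s|_{V'})$ because $G$ acts trivially on $V^G$. The factors $V^G$ and $(V^G)^s$ are contractible and do not affect the fundamental groups, the map between them, or $\mathbf a(\phi)$. So we may assume $V^G=0$.

**Step 2: $s$ has finite order.** Since $\mathrm{Aut}(G)$ is finite, some power $s^k$ ($k\ge1$) centralizes $G$. So it is scalar on each irreducible summand $V_i$, these being pairwise non-isomorphic. It fixes $x_0$, whose component in each $V_i$ is nonzero, since otherwise $x_0$ would lie in a reflecting hyperplane of the factor $G_i$. Hence each scalar is $1$, and $s^k=1$.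

**Step 3: conclusion.** The group $H=\langle s\rangle$ is finite cyclic, hence solvable, and fixes $x_0\in V^{\mathrm{reg}}$. Theorem B(3) says that $B(\phi,\zeta)\to B$ is injective with image $B^H=C_B(\mathbf a(\phi))$. This is Theorem A. $\blacksquare$

## 12. Sections and finite subgroups of $B\rtimes H$: Theorem B(4) and (5)

By the relation $\tilde\gamma b\tilde\gamma^{-1}=\gamma_*(b)$ in the proof of Lemma 1, the group $B\rtimes H$ acts on $\tilde X$. The action is smooth, and $q:\tilde X\to X$ is equivariant for $B\rtimes H\to H$. We keep the notation of Section 10.

**Step 1: every section is $B$-conjugate to the standard one.** The method is to find a point fixed by the section, by Lemma 2, and then to move it to a point fixed by $H$. Let $\tau:H\to B\rtimes H$ be a section. We show by induction on $i$ that $\tau|_{H_i}$ is $B$-conjugate to the standard inclusion. The case $i=0$ is trivial.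

Suppose that, after conjugation, $\tau|_{H_i}$ is standard, and let $s$ generate $H_{i+1}$ modulo $H_i$. Then $\tau(s)$ normalizes $\tau(H_i)=H_i$, so it acts on $F_i=\tilde X^{H_i}$, which is a smooth manifold, contractible by $(*)_i$. Its $p$-th power $\tau(s^p)=s^p\in H_i$ acts trivially there. So $\tau(s)$ generates a group of order $p$ or $1$ of transformations of $F_i$, and by Lemma 2 it fixes a point $y\in F_i$. Then $y$ is fixed by $\tau(H_{i+1})$, so $q(y)\in X^{H_{i+1}}$.

By Lemma 1 for $\Gamma=H_{i+1}$, the map $F_{i+1}\to X^{H_{i+1}}$ is surjective, so $by\in F_{i+1}$ for some $b\in B$. Let $h\in H_{i+1}$. Both $b\tau(h)b^{-1}$ and $h$ fix $by$, and both have image $h$ in $H$. So they differ by an element of $B$ fixing $by$, which is $1$ because deck transformations act freely. Hence $b\tau b^{-1}$ is standard on $H_{i+1}$. For $i+1=r$ this is the first assertion of (4).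

**Step 2: the cyclic case in equations.** Let $H=\langle s\rangle$ have order $n$, with $sbs^{-1}=\mathbf a(b)$ in $B\rtimes H$. Then $(bs)^n=b\,\mathbf a(b)\cdots\mathbf a^{n-1}(b)\,s^n$, so the condition $b\,\mathbf a(b)\cdots\mathbf a^{n-1}(b)=1$ says $(bs)^n=1$, and $s\mapsto bs$ defines a section. By Step 1, $bs=c^{-1}sc=c^{-1}\mathbf a(c)s$ for some $c\in B$, i.e. $b=c^{-1}\mathbf a(c)$. This proves (4).

**Step 3: finite subgroups.** First, $B$ is torsion-free. An element of prime order would act freely on the contractible finite-dimensional manifold $\tilde X$, against Lemma 2. So a finite subgroup of $B\rtimes H$ meets $B$ trivially, and it is the image of a section over a subgroup $H'\subset H$. The group $H'$ is solvable and fixes $x_0$, and its lifted action on $\tilde X$ is the restriction of that of $H$. By (4) for $H'$ the finite subgroup is $B$-conjugate to $H'$, and by (2) for $H'$ its fixed set is contractible.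

**Step 4: $\tilde X$ is a classifying space for proper actions.** Point stabilizers in $\tilde X$ meet $B$ trivially, so they map injectively to $H$ and are finite. The action is proper, because $B$ acts properly and has finite index. For the CW structure, take by Illman's theorem an $H$-equivariant triangulation of $X$, subdivided so that an element stabilizing a simplex fixes it pointwise, and lift it to $\tilde X$. An element of $B\rtimes H$ stabilizing a lifted simplex acts on it over the identity of the simplex below, hence fixes it pointwise. So $\tilde X$ is a $(B\rtimes H)$-CW complex, of dimension $\dim_{\mathbb R}V$, with finite stabilizers, in which by Step 3 every finite subgroup has contractible fixed set. This is Theorem B(5). $\blacksquare$
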